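
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Preemptive scheduling with migration delays:\\ when do $m-1$ migrations suffice?}


\begin{abstract}
Jobs are to be scheduled preemptively on $m$ identical machines so as to minimize the makespan, where a job that moves to another machine must pause for at least $d$ time units. It was conjectured that some optimal schedule always has at most $m-1$ migrations in total. We show that this is true exactly for $m\le 4$. For every $m\ge 5$ we give an instance in which every optimal schedule has at least $m$ migrations. For $m=4$ we show how to replace any schedule by one that has at most three migrations and whose makespan is not larger. Both parts use one inequality for two jobs that move away from the same machine.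
\end{abstract}

\section{The question and the answer}\label{sec:intro}

There are $m$ identical machines and $n$ independent jobs with processing times $p_1,\dots,p_n>0$. A job may be interrupted and resumed later, possibly on another machine, but it is never processed on two machines at once. So a schedule consists of finitely many pieces, each piece being one job on one machine during one time interval of positive length. If two consecutive pieces of a job lie on different machines, we speak of a \emph{migration}, and then the second piece must start at least $d$ time units after the first one ends, where $d\ge 0$ is a given \emph{migration delay}. Resuming a job on the same machine costs nothing. The objective is to minimize the makespan, the time at which the last job is finished.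

How many migrations, summed over all jobs, does an optimal schedule need? If $d=0$, McNaughton's rule is optimal. Its makespan is $\Delta=\max\{\sum_j p_j/m,\ \max_j p_j\}$, and it works as follows: lay all jobs end to end on the interval $[0,m\Delta]$, cut this interval at $\Delta,2\Delta,\dots,(m-1)\Delta$, and give each segment to one machine. Each of the $m-1$ cuts splits at most one job, so there are at most $m-1$ migrations.

This number is natural from below as well. Given a schedule, draw a graph whose vertices are the machines, with one edge for each migration. Suppose that the total work is $mC$, that the makespan is $C$, and that no set of jobs has total size $C,2C,\dots$, or $(m-1)C$. Then the graph is connected: the jobs processed on a connected component with $m'$ machines are processed nowhere else, and they have total size $m'C$. Hence at least $m-1$ migrations are needed. In this situation, for $d=0$, the graph of the schedule given by McNaughton's rule is a path. For $d>0$ one may hope that, if not a path, then at least some graph with at most $m-1$ edges always suffices. It is known that for $m=2$ there is always an optimal schedule with at most one migration, and for $m=3$ one with at most two. The following statement is posed as a conjecture in \cite{delay}.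

\medskip
\noindent\textbf{Conjecture.} \emph{For every $m$, every delay $d\ge0$ and every instance, there is a schedule of minimum makespan with at most $m-1$ migrations in total.}
\medskip

The answer is as follows.

\begin{theorem}\label{thm:counter}
For every $m\ge 5$ there is an instance on $m$ machines in which every schedule of minimum makespan has at least $m$ migrations, and $m$ is attained.
\end{theorem}

\begin{theorem}\label{thm:four}
For $m=4$, any schedule of makespan $C$ can be replaced by a schedule of makespan at most $C$ with at most three migrations.
\end{theorem}

\begin{corollary}\label{cor:class}
For a given number $m$ of machines, the conjecture holds if and only if $m\le 4$.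
\end{corollary}

For $m=5$ the counterexample is simple to state: $d=900$ and ten jobs of sizes
\[
825,\ 824,\ 997,\ 997,\ 997,\ 80,\ 80,\ 67,\ 67,\ 66 .
\]
The optimal makespan is $1000$, and five migrations are necessary.

The obstruction is easy to describe. A job that leaves a machine must do so early enough to pause and then finish its work elsewhere, so two jobs leaving the same machine compete for the early time on it. If the migrations form a tree and there is no idle time, then the volumes that the jobs process on the various machines are determined once it is fixed which job goes where, and they may violate the resulting inequality (Lemma~\ref{lem:queue}). In our instances every tree fails in this way. One additional migration closes a cycle in the graph and frees a parameter, which makes a schedule possible. On four machines this cannot happen, because the given schedule itself supplies the inequality that is needed.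

Section~\ref{sec:tools} contains the inequality and a small example of its use, Section~\ref{sec:counter} the counterexamples, Section~\ref{sec:four} the proof of Theorem~\ref{thm:four}, and Section~\ref{sec:exist} the proof of the corollary, including the existence of an optimal schedule.

\section{Jobs leaving the same machine}\label{sec:tools}

All schedules live in a time interval $[0,C]$. A job \emph{meets} a machine if it is processed there for positive time. We use two elementary facts.

\begin{itemize}
\item[(F1)] A job of size $p$ with $k$ migrations satisfies $p+kd\le C$, and it meets at most $k+1$ machines. Indeed, its $k$ migration gaps are disjoint intervals of length at least $d$ in which it is not processed.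
\item[(F2)] Reversing time ($t\mapsto C-t$) turns feasible schedules into feasible schedules with the same number of migrations.
\end{itemize}

Suppose a job migrates exactly once, from $M$ to $M'$. Let $e$ be the time when its processing on $M$ ends and $f$ the time when its processing on $M'$ starts. Then $f\ge e+d$, all its work on $M$ lies in $[0,e]$, and all its work on $M'$ lies in $[f,C]$. We say that the job \emph{leaves} $M$ and \emph{enters} $M'$.

\begin{lemma}\label{lem:queue}
Let two jobs migrate exactly once each, and suppose that both leave the machine $M$ or both enter $M$. Then, for at least one of the two ways to name them $u$ and $v$,
\[
x_u+p_v\le C-d ,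
\]
where $x_u$ is the volume of $u$ that is processed on $M$.
\end{lemma}

\begin{proof}
By (F2) we may assume that both jobs leave $M$. Let $v$ be the one that finishes on $M$ later, and let $x_v$ be its volume on $M$. By the time $e$ when $v$ finishes on $M$, this machine has processed all its work on both jobs, so $e\ge x_u+x_v$. The rest of $v$, of volume $p_v-x_v$, is processed elsewhere in $[f,C]$, so $f\le C-(p_v-x_v)$. Hence $d\le f-e\le C-p_v-x_u$.
\end{proof}

If three jobs migrate once each and all meet $M$, two of them have the same direction at $M$, and the lemma applies to these two. The following example shows the effect.

\begin{example}[a star on four machines]\label{ex:star}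
Let $m=4$ and $d=900$, with jobs $997,997,997,889,40,40,40$. The total is $4000$, so in a schedule of makespan $1000$ no machine is ever idle. The four long jobs exceed $100=1000-d$, so by (F1) they do not migrate. They also exceed $500$, so each has its own machine. Three machines are left with $3$ free units each, and the fourth, the hub $H$, with $111$ units. Since $2d>1000$, a job of size $40$ migrates at most once and meets at most two machines. As $40>3+3$, it meets $H$ and at most one of the other three machines. All three of these machines must be filled, so each of the three jobs of size $40$ migrates between $H$ and its own machine, with volume $37$ on $H$. The migration graph is a star. In particular it is not a path, and no schedule of McNaughton's type works.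

Two of the jobs have the same direction at $H$, and the inequality of Lemma~\ref{lem:queue} requires $37+40\le 100$, which holds. And indeed there is a schedule: $H$ processes one job in $[0,37]$, the second in $[37,74]$, its long job in $[74,963]$ and the third job in $[963,1000]$. The first two are completed during $[997,1000]$ on two of the other machines, the third is begun during $[0,3]$ on the last one. The gaps are $960,923,960$.

Now replace $40$ by $60$ and $889$ by $829$. The total and the forced structure are the same, but the inequality would require $57+60\le 100$. So the instance has no schedule of makespan $1000$ at all, with any number of migrations, and there is no conflict with the conjecture. For a counterexample, all graphs with at most $m-1$ edges must fail where a graph with a cycle succeeds.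
\end{example}

\section{Counterexamples on five or more machines}\label{sec:counter}

\subsection{Two hubs and a link}

Consider the five-machine instance from the introduction, with $C=1000$ and $C-d=100$. As in Example~\ref{ex:star}, in a schedule of makespan $1000$ each of the five long jobs occupies a machine of its own. Machines $A$ and $B$, the \emph{hubs}, are left with $175$ and $176$ units, and three \emph{leaves} $D,E,F$ with $3$ units each. The remaining jobs, of sizes $80,80,67,67,66$, meet at most two machines each, and none of them fits on two leaves. So every leaf must be connected to a hub by a migrating job, a \emph{tag}. Moreover, the $176$ units on $B$ cannot be filled, even together with up to $9$ units on leaves, by whole jobs of these sizes: two of them have total at most $160$, three of them at least $200$. So there must be a \emph{link}, a job migrating between $A$ and $B$.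

With four migrations the graph is thus a tree: three tags and one link. One such tree is drawn on the left of Figure~\ref{fig:graphs}. The two jobs of size $80$ are tags between $A$ and $D,E$, the job of size $66$ is the link, one job of size $67$ is a tag between $B$ and $F$, and the other job of size $67$ stays on $B$. The volumes are now forced. The tags have $77$ units each on $A$, so the link has $175-154=21$ units on $A$ and $45$ on $B$, and $45+64+67=176$ as required. All volumes fit, but two of the three jobs migrating at $A$ have the same direction. For Lemma~\ref{lem:queue} we need $x_u+p_v\le100$ for two of them, and the possible values of the left side are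
\[
77+80=157\ \ (\text{two tags}),\qquad 77+66=143\ \ (\text{tag, then link}),\qquad 21+80=101\ \ (\text{link, then tag}).
\]
The tree fails by one unit. The lower bound in Section~\ref{subsec:lower} shows that all trees fail.

With two links instead of one, the sum of their volumes on $A$ is forced, but the individual volumes are not. On the right of Figure~\ref{fig:graphs} the jobs of sizes $66$ and $80$ are links in opposite directions, and the former has only $33$ units on each hub. Two jobs leave $A$, with $x_u+p_v=33+67=100$. Two enter $A$, with $1+80=81$. Two enter $B$, with $33+67=100$, and only one leaves $B$. These are the numbers behind the schedule below.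

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\footnotesize},>=stealth]
\node[draw,circle] (A) at (0,0) {$A$};
\node[draw,circle] (B) at (2.2,0) {$B$};
\node[draw,circle] (D) at (-1.6,1.3) {$D$};
\node[draw,circle] (E) at (-1.6,-1.3) {$E$};
\node[draw,circle] (F) at (3.8,1.3) {$F$};
\draw (D) -- node[above,sloped] {$3+77$} (A);
\draw (E) -- node[below,sloped] {$3+77$} (A);
\draw (A) -- node[above] {$21+45$} (B);
\draw (B) -- node[above,sloped] {$64+3$} (F);
\node at (2.7,-0.8) {whole job $67$ on $B$};
\begin{scope}[xshift=7.3cm]
\node[draw,circle] (A2) at (0,0) {$A$};
\node[draw,circle] (B2) at (2.2,0) {$B$};
\node[draw,circle] (D2) at (-1.6,1.3) {$D$};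
\node[draw,circle] (E2) at (-1.6,-1.3) {$E$};
\node[draw,circle] (F2) at (3.8,1.3) {$F$};
\draw[<-] (D2) -- node[above,sloped] {$3+64$} (A2);
\draw[->] (E2) -- node[below,sloped] {$3+77$} (A2);
\draw[->] (A2) to[bend left=25] node[above] {$33+33$} (B2);
\draw[->] (B2) to[bend left=25] node[below] {$1+79$} (A2);
\draw[<-] (B2) -- node[above,sloped] {$64+3$} (F2);
\end{scope}
\end{tikzpicture}
\caption{The five-machine instance. Vertices are machines, and each edge is a job that migrates once. The label $x+y$ gives its volumes on its left and right machine. Left: a tree with four migrations. All volumes are forced and fit, but no choice of directions of the three jobs at $A$ is compatible with Lemma~\ref{lem:queue}. Right: a schedule with five migrations, with arrows showing the directions.}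
\label{fig:graphs}
\end{figure}

\subsection{The instances and their optimal schedules}\label{subsec:inst}

For more than five machines we add machines $G_i$ with tiny residual time, each of which requires a migrating job of its own. Each comes with a tiny job that can do this work. Everything added is so small that it cannot disturb the argument.

Let $m=5+k$ with $k\ge 0$ and let $d=900$. If $k\ge 1$, put $h=\frac1{30k}$. If $k=0$, all items involving $h$ are absent and $kh$ is read as $0$. Thus $kh\le \frac1{30}$ always. The jobs are:
\begin{itemize}
\item \emph{long jobs} $L_A=825-2kh$, $L_B=824$, $L_D=L_E=L_F=997$, and $L_{G_i}=1000-h$ for $i=1,\dots,k$;
\item \emph{core jobs} $s_1=66$, $t_1=67$, $t_3=67$, $s_2=80$, $t_2=80$, of total size $360$;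
\item \emph{extra jobs} $g_1,\dots,g_k$ of size $3h$ each, of total size $3kh\le\frac1{10}$.
\end{itemize}
The total work is
\[
(1649-2kh)+2991+k(1000-h)+360+3kh=5000+1000k=1000m ,
\]
so every schedule has makespan at least $1000$. The following schedule has makespan $1000$.

\begin{center}
\begin{tabular}{c|c|c|c}
job & first piece & second piece & gap\\ \hline
$s_1=66$ & $A$ in $[0,33]$ & $B$ in $[967,1000]$ & $934$\\
$t_1=67$ & $A$ in $[33,97]$ & $D$ in $[997,1000]$ & $900$\\
$s_2=80$ & $B$ in $[0,79]$ & $A$ in $[999,1000]$ & $920$\\
$t_2=80$ & $E$ in $[0,3]$ & $A$ in $[922,999]$ & $919$\\
$t_3=67$ & $F$ in $[0,3]$ & $B$ in $[903,967]$ & $900$\\
$g_i=3h$ & $G_i$ in $[0,h]$ & $A$ in $[922-2ih,\,922-2(i-1)h]$ & $>900$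
\end{tabular}
\end{center}

\noindent
The long jobs run as follows: $L_A$ on $A$ in $[97,922-2kh]$, $L_B$ on $B$ in $[79,903]$, $L_D$ on $D$ in $[0,997]$, $L_E$ and $L_F$ on $E$ and $F$ in $[3,1000]$, and $L_{G_i}$ on $G_i$ in $[h,1000]$. Machine $A$ processes in order $s_1,t_1,L_A,g_k,\dots,g_1,t_2,s_2$, and $B$ processes $s_2,L_B,t_3,s_1$. All lengths match, pieces on a machine do not overlap, and the gap of $g_i$ is at least $922-2kh-h>900$. So the minimum makespan is $1000$, and it is attained with exactly $5+k=m$ migrations.

\subsection{At least $m$ migrations are necessary}\label{subsec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
By Section~\ref{subsec:inst}, the minimum makespan is $1000$ and $m$ migrations are attained. Suppose that a schedule of makespan $1000$ has at most $m-1=4+k$ migrations. We first show that the migrating jobs are three tags, one link, and one job for each $G_i$. Then we apply Lemma~\ref{lem:queue} at a hub. (On a first reading take $k=0$, when there are no extra jobs and no machines $G_i$.)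

\smallskip
\noindent\emph{The frame.} There is no idle time. Every long job exceeds $100$, so by (F1) it does not migrate. Every long job exceeds $500$, so no two share a machine. Hence each machine carries exactly one long job, and we name the machines accordingly. The times left for core and extra jobs, all of which are used, are
\[
175+2kh \text{ on } A,\qquad 176 \text{ on } B,\qquad 3\text{ on each of }D,E,F,\qquad h\text{ on each } G_i .
\]
We call $A,B$ \emph{hubs} and $D,E,F$ and the $G_i$ \emph{leaves}. Since $2d>1000$, each core or extra job migrates at most once and meets at most two machines.

\smallskip
\noindent\emph{Step 1: each core job meets $A$ or $B$, and at most one leaf.} Its size is at least $66$, while two leaves together offer at most $6$ units. So it is not processed on leaves only, and as it meets at most two machines, at most one of them is a leaf.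

\smallskip
\noindent\emph{Step 2: $3+k$ distinct migrating jobs meet leaves.} The extra jobs have total size at most $\frac1{10}<3$, so each of $D,E,F$ is met by a core job. Choose such jobs and call them $t_D,t_E,t_F$, the \emph{tags}. By Step 1 they are distinct and migrate. Each $G_i$ is met by some core or extra job $\gamma_i$, which migrates because it is larger than $h$. The jobs $\gamma_1,\dots,\gamma_k,t_D,t_E,t_F$ are distinct: a core job meets at most one leaf, and an extra job meeting two different machines $G_i,G_j$, and hence no other machine, would have size at most $2h<3h$.

\smallskip
\noindent\emph{Step 3: there is exactly one link.} We claim that some core job meets both $A$ and $B$. Otherwise, let $Y$ be the set of core jobs that meet $B$. They process all their work on $B$ and on leaves. The core jobs have volume between $176-\frac1{10}=175.9$ and $176$ on $B$, and at most $9+kh<9.1$ on leaves. So the jobs of $Y$ have total size between $175.9$ and $185.1$. But at most two core jobs have total size at most $160$, and at least three have total size at least $66+67+67=200$, a contradiction.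

Let $\ell$ be a core job meeting $A$ and $B$. It meets no leaf, so it is not among the jobs of Step 2. Together we have $4+k$ distinct migrating jobs. So these are all the migrating jobs, and each migrates exactly once. Let $w$ be the fifth core job, other than $t_D,t_E,t_F,\ell$. Either $w$ does not migrate, or $w$ is one of the $\gamma_i$ and meets $G_i$ and one other machine. In both cases, by Step 1, it meets exactly one of $A,B$ and none of $D,E,F$. Each tag meets exactly one hub and one leaf. So $\ell$ is the only link. Moreover, $t_D$ is the only core job meeting $D$, and its volume there is between $3-\frac1{10}=2.9$ and $3$. The same holds for $t_E$ on $E$ and $t_F$ on $F$.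

\smallskip
\noindent\emph{Step 4: one hub carries the link and exactly two tags.} Let $Z\in\{A,B\}$ be the hub not met by $w$. Let $V$ be the volume of core jobs on $Z$. The time left for core and extra jobs on $Z$ is between $175$ and $176$, and the extra jobs have total size at most $\frac1{10}$, so
\[
174.9\le V\le 176 .
\]
The volume $V$ is due to $\ell$ and those tags that meet $Z$. If all three tags met $Z$, then $V\ge 200-9=191$. If at most one did, then $V\le 80+80=160$. Both are impossible, so exactly two tags meet $Z$. Let their sizes be $t,u$ and their volumes on leaves $a,b\in[2.9,3]$. Then they have volumes $t-a$ and $u-b$ on $Z$. Let $s$ be the size of $\ell$. The volume of $\ell$ on $Z$ is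
\[
z=V-(t-a)-(u-b)\ \ge\ 174.9+5.8-t-u\ =\ 180.7-t-u .
\]

\smallskip
\noindent\emph{Step 5: the directions at $Z$.} The link and the two tags at $Z$ migrate once each, so two of them both leave or both enter $Z$. By Lemma~\ref{lem:queue}, for at least one ordered pair of these three jobs, the volume of the first on $Z$ plus the size of the second is at most $C-d=100$. We check all ordered pairs, using that two distinct core jobs have total size at least $66+67=133$ and that each has size at most $80$.
\begin{itemize}
\item Tag, tag: $(t-a)+u\ge 133-3=130$, and likewise $(u-b)+t\ge 130$.
\item Tag, link: $(t-a)+s\ge 133-3=130$, and likewise $(u-b)+s\ge130$.
\item Link, tag: $z+t\ge 180.7-u\ge 100.7$, and likewise $z+u\ge 180.7-t\ge 100.7$.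
\end{itemize}
All sums exceed $100$, a contradiction. So every schedule of makespan $1000$ has at least $m$ migrations.
\end{proof}

\section{Four machines}\label{sec:four}

We now prove Theorem~\ref{thm:four}. Let $S$ be a schedule in $[0,C]$ on four machines. We construct a schedule in $[0,C]$ with at most three migrations. As a rule we use McNaughton-type schedules, that is, paths. Two tasks arise: to order the machines and the jobs so that no long job is spread over too many machines, and to handle the situation of Example~\ref{ex:star}, where no path may exist.

\subsection{Setup}

If $S$ has no migration, there is nothing to do. Otherwise $q:=C-d>0$ by (F1). A job with $p>q$ is \emph{heavy}. Heavy jobs do not migrate in $S$, and we keep each of them on its machine. The other jobs are \emph{light}. We also turn the idle time of $S$ into finitely many non-migrating dummy light jobs of size at most $q$, to be deleted at the end. Let $M_1,\dots,M_4$ be the machines and let $r_i\ge0$ be $C$ minus the heavy load of $M_i$, with the indices chosen such that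
\[
r_1\le r_2\le r_3\le r_4 .
\]
We call $r_i$ the \emph{residual} of $M_i$. In $S$, the light volume on $M_i$ is exactly $r_i$, and all light jobs together have size $R=r_1+r_2+r_3+r_4$. Here $R>0$, since a migrating job is light.

\emph{From here to the end of Section~\ref{sec:four}, ``job'' means light job unless we say ``heavy job''.} Write $p(E)$ for the total size of a set $E$ of jobs. All jobs satisfy $p+d\le C$. A job is \emph{flexible} if $p+2d\le C$, and \emph{rigid} otherwise. By (F1), a rigid job migrates at most once and meets at most two machines in $S$. We shall use the following three observations. The first two, together with Lemma~\ref{lem:queue} and (F1), are all that we need to know about $S$.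

\begin{itemize}
\item[(O1)] A rigid job has size at most the sum of the residuals of the (at most two) machines it meets in $S$. In particular, if $p>r_2+r_4$, then it meets exactly $M_3$ and $M_4$, and $p\le r_3+r_4$, because any other set of at most two machines has total residual at most $r_2+r_4$.
\item[(O2)] If $p(T)<r_i$ for a set $T$ of jobs, then $M_i$ is met in $S$ by a job outside $T$.
\item[(O3)] If jobs of size at most $s$ have total at least $\rho\ge 0$, then some of them form a (possibly empty) set $E$ with $p(E)\in[\rho,\rho+s]$. To see this, add jobs one by one until the sum is at least $\rho$.
\end{itemize}

\subsection{Path schedules}

A \emph{layout} consists of an order $N_1,\dots,N_4$ of the machines, with residuals $\rho_1,\dots,\rho_4$, and an order of the jobs. Divide $[0,R]$ into consecutive segments of lengths $\rho_1,\dots,\rho_4$, and lay the jobs end to end on $[0,R]$ in the chosen order. A job \emph{uses} $N_a$ if it overlaps the $a$-th segment in positive length. The layout is \emph{valid} if every job that uses $\kappa+1$ machines satisfies $p+\kappa d\le C$. So a layout is valid if every job uses at most two machines, except that flexible jobs may use three.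

\begin{lemma}\label{lem:wrap}
A valid layout gives rise to a schedule in $[0,C]$ in which the number of migrations is less than the number of machines with positive residual. In particular, it has at most three migrations.
\end{lemma}

\begin{proof}
Machines with residual $0$ are completely filled by their heavy jobs. Drop them and renumber the others. At least one machine remains, as $R>0$. Consider a job that uses $N_a,\dots,N_b$ with $b>a$, and let $x_i>0$ be its overlap with segment $i$. For $a<i<b$ the job covers the whole segment, that is, $x_i=\rho_i$. Process the job on $N_a$ during $[0,x_a]$, then for time $x_i$ on each of $N_{a+1},\dots,N_{b-1}$ in turn, each piece starting exactly $d$ after the previous one ended, and finally on $N_b$ during $[C-x_b,C]$. The last gap is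
\[
(C-x_b)-\bigl(x_a+\dots+x_{b-1}+(b-a-1)d\bigr)=C-p-(b-a-1)d\ \ge\ d ,
\]
because the layout is valid.

Now consider one machine $N_i$. If some job crosses both ends of its segment, this job covers the segment and is the only light job on $N_i$. Otherwise, at most one job crosses the right end of the segment, and $N_i$ is the first machine it uses, so it is processed on $N_i$ from time $0$. At most one other job crosses the left end, and $N_i$ is the last machine it uses, so it is processed there until time $C$. The two pieces are disjoint because their total length is at most $\rho_i\le C$. In all cases, the jobs lying inside the segment and the heavy jobs of $N_i$ do not migrate, so they can fill the remaining time arbitrarily. The total load of $N_i$ is exactly $C$, so they fit.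

Finally, a job using $N_a,\dots,N_b$ migrates $b-a$ times and crosses $b-a$ boundaries between consecutive segments, and each such boundary is crossed by at most one job. The number of these boundaries is one less than the number of remaining machines.
\end{proof}

The typical danger in a layout is a rigid job that covers a whole segment and sticks out on both sides. It is averted if each end segment is covered by a set of jobs that ends in the adjacent segment.

\begin{lemma}[two ends]\label{lem:ends}
If for some order of the machines there are disjoint sets $E_1,E_2$ of jobs with
\[
p(E_1)\in[\rho_1,\rho_1+\rho_2],\qquad p(E_2)\in[\rho_4,\rho_3+\rho_4],
\]
then there is a valid layout, and hence a schedule in $[0,C]$ with at most three migrations.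
\end{lemma}

\begin{proof}
Place $E_1$ first and $E_2$ last. Then jobs of $E_1$ lie in segments $1,2$, jobs of $E_2$ in segments $3,4$, and all other jobs start at $\rho_1$ or later and end at $R-\rho_4$ or earlier, so they lie in segments $2,3$. Every job uses at most two machines, so the layout is valid, and Lemma~\ref{lem:wrap} applies.
\end{proof}

Usually we take the order $M_1,M_3,M_4,M_2$, which we call the \emph{standard order}. The machines with small residuals are at the ends, where they are easy to cover, and their neighbors have large residuals, so that the conditions of Lemma~\ref{lem:ends} are weak:
\begin{equation}\label{eq:windows}
p(E_1)\in[r_1,r_1+r_3],\qquad p(E_2)\in[r_2,r_2+r_4].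
\end{equation}
A job can be too large for both intervals. The next lemma disposes of this case.

\begin{lemma}[a giant job]\label{lem:giant}
Let $g$ be a job with $p_g>r_2+r_4$, and suppose that the other jobs have total size $Q:=R-p_g\ge r_1$. Then some valid layout exists.
\end{lemma}

\begin{proof}
Note that $r_1\le Q<r_1+r_3$.

\emph{Suppose $g$ is flexible.} Use the standard order and place $g$ last. The other jobs lie in $[0,Q]$, hence on $M_1$ and $M_3$. The job $g$ starts at $Q\ge r_1$, so it uses at most the three machines $M_3,M_4,M_2$.

\emph{Suppose $g$ is rigid.} By (O1), $g$ meets exactly $M_3,M_4$ in $S$, and $p_g\le r_3+r_4$, so $Q\ge r_1+r_2$. In the order $M_1,M_2,M_3,M_4$ with $g$ last, $g$ uses only $M_3,M_4$, and the other jobs lie in $[0,Q]$, hence on $M_1,M_2,M_3$, because $Q<r_1+r_3\le r_1+r_2+r_3$. It remains to make sure that no rigid job uses all three of these machines, or else to find another layout.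
\begin{itemize}
\item If some set $E$ of jobs other than $g$ has $p(E)\in[r_1,r_1+r_2]$, place $E$ first. Then $E$ lies on $M_1,M_2$ and the rest before $g$ on $M_2,M_3$.
\item Otherwise, by (O3), the jobs other than $g$ of size at most $r_2$ have total less than $r_1$. The remaining jobs other than $g$ have size more than $r_2\ge r_1$, and not in $[r_1,r_1+r_2]$, hence more than $r_1+r_2$. We call them large.

If some large job is flexible, place it first. It uses at most $M_1,M_2,M_3$, and the jobs between it and $g$ start after $r_1+r_2$, hence lie on $M_3$.

If all large jobs are rigid, we use $S$. The jobs other than $g$ that are not large have total less than $r_1\le r_2$, and $g$ meets neither $M_1$ nor $M_2$. By (O2), a large job $e_1$ meets $M_1$ and a large job $e_2$ meets $M_2$. They are distinct, because a rigid job meeting both $M_1$ and $M_2$ has size at most $r_1+r_2$. Now $p_{e_1}+p_{e_2}\le Q<r_1+r_3$. Hence $r_1<p_{e_1}<r_1+r_3$, and, since $p_{e_1}>r_1+r_2$, also $r_2<p_{e_2}<r_3\le r_2+r_4$. So $E_1=\{e_1\}$ and $E_2=\{e_2\}$ satisfy \eqref{eq:windows}, and Lemma~\ref{lem:ends} gives a valid layout in the standard order.\qedhere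
\end{itemize}
\end{proof}

\subsection{Case A: the jobs of size at most $r_3$ have total at least $r_1$}

In this case (O3) yields a set $E_1$ of such jobs with $p(E_1)\in[r_1,r_1+r_3]$. The set $U$ of the remaining jobs has $p(U)\ge r_2+r_4$. If the jobs of $U$ of size at most $r_4$ have total at least $r_2$, then (O3) gives a set $E_2\subseteq U$ with $p(E_2)\in[r_2,r_2+r_4]$. If $U$ contains a job of size in $(r_4,r_2+r_4]$, this job alone can serve as $E_2$, since $r_4\ge r_2$. In both situations \eqref{eq:windows} holds and Lemma~\ref{lem:ends} applies in the standard order.

Otherwise, the jobs of $U$ of size at most $r_4$ have total less than $r_2\le p(U)$. So $U$ contains a job $g$ of size more than $r_4$, and then $p_g>r_2+r_4$. The other jobs include $E_1$ and have total at least $r_1$. Now Lemmas~\ref{lem:giant} and~\ref{lem:wrap} complete Case~A.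

\subsection{Case B: the jobs of size at most $r_3$ have total $\sigma<r_1$}

Call these jobs \emph{tiny} and the others \emph{big}. Big jobs have size more than $r_3$. By (O2), every machine is met in $S$ by a big job.

\subsubsection*{B1: all big jobs are rigid}

Then every big job meets at most two machines in $S$. No single machine among $M_1,M_2,M_3$ can hold it, so if it meets one of these, it meets exactly one other machine.

\smallskip
\noindent\emph{(i) Some big job $e$ meets two machines $M_i,M_j$ with $i,j\in\{1,2,3\}$.} Let $M_k$ be the third of $M_1,M_2,M_3$. Then $r_i\le r_3<p_e\le r_i+r_j$. Some big job $f$ meets $M_k$, and $f\ne e$ because $e$ meets only $M_i$ and $M_j$. By (O1), $p_f\le r_k+r_4$, and also $p_f>r_3\ge r_k$. Lemma~\ref{lem:ends} with the order $M_i,M_j,M_4,M_k$, $E_1=\{e\}$ and $E_2=\{f\}$ applies.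

\smallskip
\noindent\emph{(ii) Otherwise,} a big job meeting $M_i$ with $i\le 3$ meets exactly $M_i$ and $M_4$. So there are three distinct big jobs, one for each $i=1,2,3$, each of which migrates exactly once, between $M_i$ and $M_4$. This is the star of Example~\ref{ex:star}, with hub $M_4$, and a path may be impossible. But $S$ itself tells us that two of the three jobs fit behind each other on $M_4$: two of them have the same direction at $M_4$, so by Lemma~\ref{lem:queue} they can be named $u,v$ such that $x_u+p_v\le C-d$, where $x_u$ is the volume of $u$ on $M_4$ in $S$. Since $u$ has volume at most $r_3$ outside $M_4$, we have $x_u\ge p_u-r_3$, and therefore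
\begin{equation}\label{eq:star}
p_u+p_v-r_3\le C-d .
\end{equation}
Let $w$ be the third job. We now forget which job met which machine and give the largest of the three smaller residuals, $r_3$, to $u$:
\begin{itemize}
\item $u$ on $M_4$ in $[0,\,p_u-r_3]$, then on $M_3$ in $[C-r_3,C]$. The gap is $C-p_u\ge d$.
\item $v$ on $M_4$ in $[p_u-r_3,\;p_u-r_3+p_v-r_1]$, then on $M_1$ in $[C-r_1,C]$. The gap is $C-(p_u+p_v-r_3)\ge d$ by \eqref{eq:star}.
\item $w$ on $M_2$ in $[0,r_2]$, then on $M_4$ in $[C-(p_w-r_2),C]$. The gap is $C-p_w\ge d$.
\item All other light jobs on $M_4$, without migration, and all heavy jobs on their machines.
\end{itemize}
All pieces have positive length, since big jobs exceed $r_3$ and $r_3\ge r_2\ge r_1>\sigma\ge 0$. The light volumes on $M_1,M_2,M_3$ are $r_1,r_2,r_3$, so the light volume on $M_4$ is $R-r_1-r_2-r_3=r_4\le C$. Therefore the pieces of $u$ and $v$ at the beginning of $M_4$ do not overlap the piece of $w$ at its end, and on each machine the jobs that do not migrate fit into the free time. This schedule has three migrations.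

\subsubsection*{B2: some big job is flexible}

A job that is not larger than a flexible job is flexible, so a smallest big job $b$ is flexible. In the first two of the following three cases, we use the standard order and place $b$ first.

\smallskip
\noindent\emph{$p_b>r_1+r_3+r_4$.} The other jobs have total $R-p_b<r_2\le r_3$, so they are all tiny and have total $\sigma<r_1$. If $p_b+3d>C$, then by (F1) the job $b$ meets at most three machines in $S$, and the residual of a fourth is filled by jobs of total $\sigma<r_1$, which is impossible. So $p_b+3d\le C$ and $b$ may use all four machines. All other jobs lie on $M_2$, the last machine in the standard order. The layout is valid, and Lemma~\ref{lem:wrap} applies.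

\smallskip
\noindent\emph{$r_1+r_3\le p_b\le r_1+r_3+r_4$.} Here $b$ uses at most the three machines $M_1,M_3,M_4$, and all other jobs lie on $M_4,M_2$. The layout is valid, and Lemma~\ref{lem:wrap} applies.

\smallskip
\noindent\emph{$p_b<r_1+r_3$.} The other jobs have total $R-p_b>r_2+r_4\ge r_1>\sigma$, so there is another big job $f$. If $p_f\le r_2+r_4$, then, as $p_b>r_3\ge r_1$ and $p_f>r_3\ge r_2$, the sets $E_1=\{b\}$ and $E_2=\{f\}$ satisfy \eqref{eq:windows}, and Lemma~\ref{lem:ends} applies. If $p_f>r_2+r_4$, then Lemma~\ref{lem:giant} applies with $g=f$, because the other jobs have total at least $p_b>r_1$, and Lemma~\ref{lem:wrap} gives the schedule.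

\smallskip
All cases are covered. Deleting the dummy jobs does not create migrations, which proves Theorem~\ref{thm:four}. \qed

\medskip
Case B1(ii) shows what is special about four machines. The only tree that is not a path is a star, it has a single hub, and the inequality \eqref{eq:star} that we need at the hub is inherited from $S$. In the five-machine instance of Section~\ref{sec:counter}, the optimal schedule has two hubs joined by two links. The inequalities it satisfies at the hubs involve volumes that are lost when one link is removed.

\section{Existence of an optimum, and the classification}\label{sec:exist}

Theorem~\ref{thm:four} starts from a given schedule. To conclude that the conjecture holds for $m=4$, we need a schedule of minimum makespan.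

\begin{lemma}\label{lem:exist}
For $m=4$ every instance has a schedule of minimum makespan with at most three migrations.
\end{lemma}

\begin{proof}
First we bound the number of pieces in Theorem~\ref{thm:four}. A schedule without migration can be rearranged so that each machine processes its jobs one after the other without interruption. In the schedules constructed in Lemma~\ref{lem:wrap} and in Case B1(ii), each machine carries at most three pieces of migrating jobs, each of them one interval, which leave at most four intervals of free time. The non-migrating jobs, heavy and light, may be placed there one after the other, with dummy jobs last. Filling $n'$ jobs consecutively into four intervals produces at most $n'+3$ pieces. So, after deleting dummy jobs, each machine has at most $n+6$ pieces.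

Let $C^*$ be the infimum of the makespans of all schedules. Applying Theorem~\ref{thm:four} to schedules whose makespans $C_\nu$ converge to $C^*$, we get schedules in $[0,C_\nu]$ that have at most three migrations and at most $n+6$ pieces per machine. For each of them, record the jobs of the pieces on each machine in the order of time, and for each job the order of its pieces. There are finitely many such patterns, so we may pass to a subsequence with a fixed pattern, and to a further one along which the start and end times of all pieces converge. The limit lies in $[0,C^*]$. The following conditions are preserved in the limit: the pieces on a machine do not overlap and follow in the given order; the pieces of a job follow in the given order without overlap, with a gap of at least $d$ between consecutive pieces on different machines; and the pieces of a job have its size as total length.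

Now delete the pieces of length $0$. If this makes two pieces of a job on different machines consecutive, there was a change of machine between them before, so they are still at least $d$ apart. The number of changes of machine in a sequence does not increase when members are deleted. So the limit is a schedule of makespan $C^*$ with at most three migrations.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
For $m=1$ no migrations are possible, and processing the jobs without idle time is optimal. For $m=2$ and $m=3$ the statement is among the known facts quoted in Section~\ref{sec:intro}. For $m=4$ it is Lemma~\ref{lem:exist}. For $m\ge 5$ it fails by Theorem~\ref{thm:counter}.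
\end{proof}

\begin{remark}
The known cases $m=2,3$ can also be read off from Section~\ref{sec:four}. If $d=0$, use McNaughton's rule. Let $d>0$, and let $S$ be a schedule in $[0,C]$ on $m\in\{2,3\}$ machines with at least one migration. Add $4-m$ machines, each with one job of size $C$ that occupies it completely. These jobs are heavy because $C>C-d$, so $r_1=0$. Therefore Case~A applies, and all schedules in Case~A come from Lemma~\ref{lem:wrap}. At most $m$ machines have positive residual, so there are at most $m-1$ migrations. The added machines carry only the added jobs and can be removed. The existence of an optimum follows as in Lemma~\ref{lem:exist}.
\end{remark}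

\begin{thebibliography}{1}
\bibitem{delay}
\emph{Preemptive Scheduling on Identical Machines Subject to Migration Delay},
\url{http://cgi.csc.liv.ac.uk/~ctag/seminars/200506/alexey-scheduling.pdf}.
\end{thebibliography}

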